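# Nested positive projections of norm close to $1$, and the failure of the dominated and pointwise ergodic theorems for power-bounded positive operators

## 1. Summing fractionally, cutting, differencing back: the projections $B_s$

Let $J\subset\mathbb N_0=\{0,1,2,\dots\}$ be an interval, finite or equal to $\mathbb N_0$. On functions $h$ on $J$ let $\tau$ be the right shift, $(\tau h)(k)=h(k-1)$, where $h$ is read as $0$ off $J$. Every power series in $\tau$ acts on every function on $J$, because at a given point only finitely many terms are nonzero, and the product of two series acts as the composition. Fix $0<\theta<1$ and write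
$$(1-x)^\theta=1-\sum_{n\ge1}d_nx^n,\qquad (1-x)^{-\theta}=\sum_{n\ge0}u_nx^n .$$
The binomial series gives $u_0=1$ and, for $n\ge1$,
$$d_n=\frac\theta n\prod_{i=1}^{n-1}\Big(1-\frac\theta i\Big)\ge0,\qquad u_n=\frac\theta n\prod_{i=1}^{n-1}\Big(1+\frac\theta i\Big)\ge0 .$$
So $(I-\tau)^{-\theta}$ is a "fractional summation" and $(I-\tau)^{\theta}$ is the fractional difference that undoes it. For $s\in\mathbb N_0$ let $Q_s$ be multiplication by $1_{\{k\ge s\}}$. The object of this lecture is
$$B_s=(I-\tau)^{\theta}\,Q_s\,(I-\tau)^{-\theta}. \tag{1}$$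
In words: sum fractionally, cut off everything below $s$, difference back. Since $Q_sQ_t=Q_{\max(s,t)}$ and the outer factors cancel in a product,
$$B_sB_t=B_{\max(s,t)} . \tag{2}$$
The $B_s$ are thus a nested family of projections. If $s\le\min J$ then $B_s=I$; if $s$ exceeds every point of $J$ then $B_s=0$.

**Example (two and three points).** On $J=\{0,1\}$ we have $\tau^2=0$, so $(I-\tau)^{\pm\theta}=I\mp\theta\tau$ and
$$B_1(h_0,h_1)=(0,\ h_1+\theta h_0).$$
This is a positive idempotent. Its norm on $\ell^p$ is $(1+\theta^q)^{1/q}$ with $\frac1p+\frac1q=1$, a little more than $1$. On $J=\{0,1,2\}$ we have $d_1=u_1=\theta$, $d_2=\frac{\theta(1-\theta)}2$, $u_2=\frac{\theta(1+\theta)}2$, and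
$$B_1h=(0,\ h_1+\theta h_0,\ h_2+d_2h_0),\qquad B_2h=(0,\ 0,\ h_2+\theta h_1+u_2h_0).$$
One checks (2) by hand: the last entry of $B_2B_1h$ is $h_2+d_2h_0+\theta(h_1+\theta h_0)$, and $d_2+\theta^2=u_2$.

**A picture.** Let a walker on $\mathbb N_0$ make independent jumps to the right, of length $n$ with probability $d_n$. (We shall see that $\sum d_n=1$.) Because $\sum u_nx^n=1/(1-\sum d_nx^n)$, the number $u_n$ is the probability that a walker started at $0$ ever visits $n$. On $J=\mathbb N_0$, the operator $B_s$ lets the mass $h(j)$ at each $j<s$ walk until it first enters $[s,\infty)$, leaves it there, and does not touch the mass already in $[s,\infty)$; formula (11) below says exactly this. Relation (2) then says that sweeping to $[t,\infty)$ in two stages is the same as in one. The mass that lands exactly on $s$ is $\sum_{j\le s}u_{s-j}h(j)$.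

**What the family is for.** Three facts will be proved. The $B_s$ are nested. When $\theta<1/p$ they are positive on $\ell^p$ with norms at most $1+\kappa$, where $\kappa\to0$ as $\theta\to0$. And yet, for $h=1$ on $[0,M)$, the value $(B_sh)(s)=\sum_{m\le s}u_m$ is at least $(s+1)^\theta$ for $s<M$, so the maximal function $\sup_sB_sh$ is not bounded on $\ell^p$. We shall turn the family into a *single* positive operator whose powers are the $B_s$ in disguise. That operator answers a question in ergodic theory.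

## 2. Averages of power-bounded positive operators

Let $(\Omega,\mathcal F,m)$ be $\sigma$-finite, $1<p<\infty$, and $q=p'$, so $\frac1p+\frac1q=1$. Let $T$ be a bounded linear operator on $L^p=L^p(\Omega,\mathcal F,m)$.

**Definitions.** $T$ is *positive* if $f\ge0$ a.e. implies $Tf\ge0$ a.e. It is *power-bounded* if $\sup_{n\ge0}\|T^n\|<\infty$. Its Cesàro averages are $A_nf=\frac1n\sum_{k=0}^{n-1}T^kf$, $n\ge1$. It satisfies the *Dominated Ergodic Theorem* (DET) if there is $C<\infty$ with $\big\|\sup_{n\ge1}|A_nf|\big\|_p\le C\|f\|_p$ for all $f\in L^p$. It satisfies the *Pointwise Ergodic Theorem* (PET) if $A_nf$ converges a.e. for every $f\in L^p$. An operator $S$ on an $L^p$ space is a *Lamperti operator* if $fg=0$ a.e. implies $(Sf)(Sg)=0$ a.e. The *conjugate* of $T$ is its adjoint $T^*$ on $L^q$.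

**Examples.** Any positive projection is power-bounded, since its powers are $I$ and itself; $B_1$ on $\{0,1\}$ has norm larger than $1$, so power-bounded does not mean contraction. The right shift on $\ell^p(\mathbb N_0)$ is Lamperti. The adjoint of $B_1$ on $\{0,1,2\}$ is not: it sends the unit vectors $e_1,e_2$ to $(\theta,1,0)$ and $(d_2,0,1)$, which overlap at $0$.

Akcoglu proved the DET and the PET for all positive contractions of $L^p$. Kan proved both for every power-bounded operator whose conjugate is a Lamperti operator; all invertible bounded Lamperti operators have this property. The paper "Dominated And Pointwise Ergodic Theorems With “Weighted” Averages For Bounded Lamperti Representations Of Amenable Groups" (http://oa.las.ac.cn/oainone/service/workdown/RO202412230060375WH) is the source of the following question, reported in the literature as open: do the DET and the PET hold for *arbitrary* power-bounded positive operators? The answer is no, for every exponent.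

**Theorem A.** Let $1<p<\infty$ and $\varepsilon>0$. There are a $\sigma$-finite measure space, a positive operator $T$ on its $L^p$ with $\sup_{n\ge0}\|T^n\|\le1+\varepsilon$, and $0\le f\in L^p$, such that $\limsup_nA_nf=+\infty$ a.e. on a set of positive measure.

For this $T$ both theorems fail. If $A_nf$ converged a.e., even in $[0,\infty]$, the limit would be $+\infty$ on a set of positive measure, while Fatou's lemma bounds the integral of its $p$-th power by $\liminf_n\|A_nf\|_p^p\le(1+\varepsilon)^p\|f\|_p^p<\infty$. And the DET would give $\sup_nA_nf\in L^p$, hence $\sup_nA_nf<\infty$ a.e.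

**Theorem B.** (a) The threshold $1$ is sharp. If $T$ is a positive contraction of $L^p$, then $\|\sup_n|A_nf|\|_p\le\frac p{p-1}\|f\|_p$, and $\frac p{p-1}$ is optimal. By Theorem A, no power bound $1+\varepsilon$ suffices for the DET or the PET.

(b) If $T$ is positive and $\sup_n\|T^n\|\le C$, then $\|\max_{n\le N}|A_nf|\|_p\le2C(2+\log_2N)^{1/p}\|f\|_p$ for all $N\ge1$. The exponent $1/p$ is optimal: for each $0<\eta<1/p$ there are a positive power-bounded $T$ and $c>0$ such that for all $N\ge2$ the best constant in $\|\max_{n\le N}|A_nf|\|_p\le K_N\|f\|_p$ satisfies $K_N\ge c(\log_2N)^{1/p-\eta}$.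

## 3. What holds: finite spaces, atoms, contractions, and a logarithmic bound

**Finitely many atoms.** If $\Omega$ consists of $d$ atoms and $\sup_n\|T^n\|\le C$, then at each atom $x$ we have $m(x)\sup_n|A_nf(x)|^p\le\sup_n\|A_nf\|_p^p\le C^p\|f\|_p^p$. Summing over $x$ gives the DET with constant $Cd^{1/p}$. The constant grows with $d$, so a counterexample needs infinitely many dimensions.

**Atoms and the PET.** The mean ergodic theorem says that for a power-bounded operator on a reflexive space, in particular on $L^p$ with $1<p<\infty$, the averages $A_nf$ converge in norm. At an atom of positive mass, norm convergence forces convergence of the values. So the PET can fail only on a non-atomic part of the space.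

**Contractions.** A sensible first attempt is to take a proof for contractions and to see whether it survives $\|T^n\|\le C$. Here is one, and it also proves the inequality in Theorem B(a).

**Proof of the inequality in Theorem B(a).** *Purpose: dualize the maximal function and telescope.* Let $T$ be a positive contraction and $S=T^*$ on $L^q$; it is positive, since $\int(Sg)f=\int g\,Tf\ge0$ for $f,g\ge0$, and a contraction. Positivity gives $|A_nf|\le A_n|f|$, so let $f\ge0$. By monotone convergence it is enough to bound $\max_{n\le L}A_nf$ uniformly in $L$. Let $n(x)\in\{1,\dots,L\}$ be the least index attaining the maximum; it is measurable. For $0\le g\in L^q$,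
$$\int\Big(\max_{n\le L}A_nf\Big)g\,dm=\sum_{n\le L}\frac1n\sum_{k<n}\int (T^kf)\,g1_{\{n(x)=n\}}\,dm=\int f\sum_{k\ge0}S^kg_k\,dm,\qquad g_k=\sum_{k<n\le L}\frac1n\,g1_{\{n(x)=n\}} .$$
The functions $g_k$ are nonincreasing in $k$, vanish for $k\ge L$, and $\sum_kg_k=g$, because $\{n(x)=n\}$ contributes $n\cdot\frac1n g$. Put $V_j=\sum_{i\ge0}S^ig_{i+j}$. Then
$$V_j=g_j+SV_{j+1},\qquad V_L=0,\qquad 0\le V_j\le V_0, \tag{3}$$
the last because $g_{i+j}\le g_i$ and $S$ is positive. For $a\ge b\ge0$ we have $a^q-b^q=q\int_b^at^{q-1}dt\le q(a-b)a^{q-1}$. With $a=V_j$ and $b=SV_{j+1}$,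
$$\|V_j\|_q^q\le\|SV_{j+1}\|_q^q+q\int g_jV_j^{q-1}\,dm\le\|V_{j+1}\|_q^q+q\int g_jV_0^{q-1}\,dm. \tag{4}$$
Summing over $0\le j<L$ and using Hölder with $p(q-1)=q$,
$$\|V_0\|_q^q\le q\int gV_0^{q-1}\,dm\le q\|g\|_q\|V_0\|_q^{q-1}.$$
So $\|V_0\|_q\le q\|g\|_q$ and $\int(\max_{n\le L}A_nf)g\,dm\le q\|f\|_p\|g\|_q$. By duality $\|\max_{n\le L}A_nf\|_p\le q\|f\|_p$, and $q=\frac p{p-1}$. $\square$

**Optimality of $\frac p{p-1}$.** For the right shift on $\ell^p(\mathbb N_0)$ and $f\ge0$, the choice $n=k+1$ shows $\sup_nA_nf(k)\ge\frac1{k+1}\sum_{j\le k}f(j)$, and $\frac p{p-1}$ is the best constant in Hardy's inequality (Hardy–Littlewood–Pólya, *Inequalities*, Thm. 326). To check the sharpness directly, let $f(j)=(j+1)^{-1/p}$ for $j<M$ and $0$ otherwise. With $t=k+1\le M$,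
$$\frac1t\sum_{i=1}^ti^{-1/p}\ge\frac1t\int_1^tx^{-1/p}dx=q\,t^{-1/p}\big(1-t^{-1/q}\big).$$
Hence $\|\sup_nA_nf\|_p^p/\|f\|_p^p\ge q^p\sum_{t\le M}t^{-1}(1-t^{-1/q})^p\big/\sum_{t\le M}t^{-1}$. This is $q^p$ times a weighted mean of numbers tending to $1$, with divergent total weight, so it tends to $q^p$ as $M\to\infty$. $\square$

**Where this stops for $\|T^n\|\le C$.** Contractivity enters in (4), once for each $j$. With only $\|S\|\le C$ the constants compound to a power of $C$ growing with $L$. The natural repair is to use $|||V|||=\sup_n\|S^nV\|_q$ for $V\ge0$, in which $S$ is a contraction. Applying $S^n$ to (3), the argument for (4) gives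
$$\|S^nV_j\|_q^q\le\|S^{n+1}V_{j+1}\|_q^q+q\int (S^ng_j)(S^nV_j)^{q-1}\,dm .$$
To bound $|||V_j|||$ one must use an $n=n_j$ that nearly attains the supremum, and this $n_j$ varies with $j$. If all $n_j$ were equal to one $n$, the terms $S^ng_j$ would add up to $S^ng$. For varying $n_j$ nothing controls $\sum_jS^{n_j}g_j$ by $g$. Theorem A shows that no repair exists.

**Proof of the upper bound in Theorem B(b).** *Purpose: see what survives without contractivity.* Let $f\ge0$. If $2^i\le n<2^{i+1}$ then $\frac1n\le2^{-i}=2\cdot2^{-(i+1)}$, so $A_nf\le2A_{2^{i+1}}f$. Hence $(\max_{n\le N}A_nf)^p\le\sum_{0\le i\le\log_2N}2^p(A_{2^{i+1}}f)^p$. There are at most $1+\log_2N$ terms, each with integral at most $2^pC^p\|f\|_p^p$. So the norm is at most $2C(1+\log_2N)^{1/p}\|f\|_p$, which is less than the claim. General $f$ follows from $|A_nf|\le A_n|f|$. $\square$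

So a counterexample must separate the dyadic scales: about $\log_2N$ nearly independent chances to be large, one for each scale.

## 4. The kernel behind $B_s$

From here on $0<\theta<1/p$.

**Coefficient estimates.** *Purpose: sizes of $d_n$, $u_n$ and of their sums.* The sum $U_n:=\sum_{m=0}^{n-1}u_m$ is the coefficient of $x^{n-1}$ in $(1-x)^{-\theta-1}$, and $1-\sum_{k\le r}d_k$ is the coefficient of $x^r$ in $(1-x)^{\theta-1}$. Therefore
$$U_n=\prod_{i=1}^{n-1}\Big(1+\frac\theta i\Big),\qquad 1-\sum_{k\le r}d_k=\prod_{i=1}^{r}\Big(1-\frac\theta i\Big).$$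
The second product tends to $0$ as $r\to\infty$, so $\sum d_k=1$ and the product equals $\sum_{k>r}d_k$. Use $\ln n\le\sum_{i=1}^{n-1}\frac1i\le1+\ln n$, $1\pm x\le e^{\pm x}$, $\theta<1$, and $(1+\frac1i)^\theta\le1+\frac\theta i$, whose product over $i<n$ telescopes to $n^\theta$. For $n\ge1$, $r\ge0$:
$$d_n\le\theta n^{-1-\theta}, \tag{5}$$
$$u_n\le e\theta n^{\theta-1}, \tag{6}$$
$$n^\theta\le U_n\le e\,n^\theta, \tag{7}$$
$$\sum_{k>r}d_k\le(r+1)^{-\theta}. \tag{8}$$

For $n,\rho\ge1$ put
$$H(n,\rho)=\sum_{m=0}^{n-1}u_m\,d_{n-m+\rho-1}\ \ge0. \tag{9}$$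
In the picture of Section 1 this is the probability that the walker started at $0$ first enters $[n,\infty)$ at its $\rho$-th point $n+\rho-1$: it visits $m<n$ and jumps from there to $n+\rho-1$.

**Lemma 1.** $H(n,\rho)\le12e\theta\,K(n,\rho)$ with $K(n,\rho)=\dfrac{(n/\rho)^\theta}{n+\rho}$. Moreover $h\mapsto\big(\sum_{n\ge1}H(n,\rho)h(n)\big)_{\rho\ge1}$ has norm at most
$$\kappa:=\frac{12e\theta\pi}{\sin\big(\pi(\frac1p-\theta)\big)}$$
on $\ell^p(\{1,2,\dots\})$. In particular $\kappa\to0$ as $\theta\to0$.

**Step 1: terms of (9) with $m<n/2$.** *Purpose: here the jump is long, so use the size of $d$.* We have $n-m+\rho-1\ge\frac n2+\rho-1\ge\frac{n+\rho-1}2$, so by (5) each factor $d$ is at most $\theta2^{1+\theta}(n+\rho-1)^{-1-\theta}\le4\theta(n+\rho-1)^{-1-\theta}$. The sum of the $u_m$ is at most $U_n\le en^\theta$. Since $n+\rho-1\ge\rho$ and $n+\rho-1\ge\frac{n+\rho}2$, these terms contribute at most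
$$4e\theta\,n^\theta\,\rho^{-\theta}\cdot\frac2{n+\rho}=8e\theta K(n,\rho).$$

**Step 2: terms with $m\ge n/2$.** *Purpose: here $u_m$ is small, and the jumps must be summed.* Now $m\ge1$ and (6) gives $u_m\le e\theta(n/2)^{\theta-1}\le2e\theta n^{\theta-1}$. Put $t=n-m\in[1,n/2]$. By (8), $\sum_td_{t+\rho-1}\le\sum_{k>\rho-1}d_k\le\rho^{-\theta}$. By (5), the same sum is at most $\frac n2\,\theta\rho^{-1-\theta}\le\rho^{-\theta}\frac n\rho$. So the contribution is at most
$$2e\theta n^{\theta-1}\rho^{-\theta}\min\Big(1,\frac n\rho\Big)=2e\theta\Big(\frac n\rho\Big)^\theta\min\Big(\frac1n,\frac1\rho\Big)\le4e\theta K(n,\rho),$$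
because $\max(n,\rho)\ge\frac{n+\rho}2$. Adding the two steps gives $H\le12e\theta K$.

**Step 3: the norm of $K$.** *Purpose: Schur's test with power weights.* Let $a=\frac1p-\theta\in(0,1)$ and $\gamma=\pi/\sin(\pi a)$, and recall $\int_0^\infty\frac{t^{-a}}{1+t}dt=\int_0^\infty\frac{t^{a-1}}{1+t}dt=\gamma$. The function $x\mapsto x^{\theta-1/p}/(x+\rho)=x^{-a}/(x+\rho)$ is decreasing, so sums are at most integrals; substituting $x=\rho t$,
$$\sum_nK(n,\rho)n^{-1/p}\le\rho^{-\theta}\int_0^\infty\frac{x^{-a}}{x+\rho}dx=\rho^{-\theta-a}\gamma=\gamma\rho^{-1/p}.$$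
Likewise $\theta+\frac1q=1-a$, the function $x\mapsto x^{a-1}/(n+x)$ is decreasing, and
$$\sum_\rho K(n,\rho)\rho^{-1/q}\le n^\theta\int_0^\infty\frac{x^{a-1}}{n+x}dx=n^{\theta+a-1}\gamma=\gamma n^{-1/q}.$$
For $h\ge0$ split $Kh=(K^{1/q}n^{-1/(pq)})(K^{1/p}n^{1/(pq)}h)$ and use Hölder:
$$\Big(\sum_nK(n,\rho)h(n)\Big)^p\le\Big(\sum_nK(n,\rho)n^{-1/p}\Big)^{p/q}\sum_nK(n,\rho)n^{1/q}h(n)^p\le\gamma^{p/q}\rho^{-1/q}\sum_nK(n,\rho)n^{1/q}h(n)^p .$$
Summing over $\rho$ gives at most $\gamma^{p/q+1}\sum_nn^{-1/q}n^{1/q}h(n)^p=\gamma^p\|h\|_p^p$. So $K$ has norm at most $\gamma$, and $H$ at most $12e\theta\gamma=\kappa$. As $\theta\to0$, $\sin(\pi(\frac1p-\theta))\to\sin(\pi/p)>0$, so $\kappa\to0$. $\square$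

## 5. Positivity, norm and diagonal values of $B_s$

**Lemma 2.** Let $J$ be an interval as in Section 1 and $s,t\in\mathbb N_0$.

(i) $B_sB_t=B_{\max(s,t)}$.

(ii) $(B_sh)(k)=0$ for $k<s$, and for $k\ge s$
$$(B_sh)(k)=h(k)+\sum_{j\in J,\ j<s}H(s-j,\,k-s+1)\,h(j). \tag{11}$$

(iii) $B_s$ is positive and $\|B_s\|_{\ell^p(J)\to\ell^p(J)}\le1+\kappa$.

(iv) $(B_sh)(s)=\sum_{j\in J,\ j\le s}u_{s-j}h(j)$ for $s\in J$.

**Step 1: (i).** *Purpose: nestedness.* This is (2).

**Step 2: (ii).** *Purpose: an explicit kernel in which only nonnegative numbers appear.* The operators $(I-\tau)^{\pm\theta}$ preserve the functions supported in $[s,\infty)$. This gives the case $k<s$. It also shows that if $h$ is supported in $[s,\infty)$, then $Q_s$ does nothing to $(I-\tau)^{-\theta}h$ and $B_sh=h$. By linearity we may now let $h$ be supported in $[0,s)$. Put $g=(I-\tau)^{-\theta}h$, so $g(m)=\sum_{j\le m}u_{m-j}h(j)$. Then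
$$B_sh=(I-\tau)^\theta g-(I-\tau)^\theta(I-Q_s)g=h-(I-\tau)^\theta(I-Q_s)g .$$
At $k\ge s$ both $h$ and $(I-Q_s)g$ vanish, so only the terms with $-d_n$ contribute:
$$(B_sh)(k)=\sum_{m<s}d_{k-m}g(m)=\sum_{j<s}h(j)\sum_{m=j}^{s-1}u_{m-j}d_{k-m}.$$
With $n=s-j$, $\rho=k-s+1$ and $m'=m-j\in[0,n-1]$, we have $k-m=n-m'+\rho-1$, and the inner sum is $H(n,\rho)$.

**Step 3: (iii).** *Purpose: the uniform bound.* Positivity is visible in (11). The first part of (11), $Q_sh$, has norm at most $\|h\|_p$. The second is the operator of Lemma 1 applied to $n\mapsto h(s-n)$ (read as $0$ if $s-n\notin J$) and indexed by $\rho=k-s+1$, so its norm is at most $\kappa\|h\|_p$. Minkowski's inequality gives $1+\kappa$.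

**Step 4: (iv).** *Purpose: the diagonal value, where the growth comes from.* With $g=(I-\tau)^{-\theta}h$, $(B_sh)(s)=(Q_sg)(s)-\sum_{n\ge1}d_n(Q_sg)(s-n)=g(s)$, since $Q_sg$ vanishes below $s$. $\square$

If $h=1$ on the points of $J$ up to $s\in J$, then (iv) and (7) give
$$(B_sh)(s)=U_{s-\min J+1}\ge(s-\min J+1)^\theta. \tag{12}$$

**Remark.** Some bound on $\theta$ is needed. For $\theta\in(1/p,1)$ and $h=1_{[0,M)}$ on $\mathbb N_0$, (12) gives $\|B_{M-1}h\|_p\ge M^\theta$, while $\|h\|_p=M^{1/p}$, so the $B_s$ are not uniformly bounded.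

## 6. One operator from a nested family: the dyadic odometer

Let $\mathbb Z_2$ be the group of $2$-adic integers: sequences of bits $\omega=\sum_{s\ge0}\omega_s2^s$, added with carry. Haar probability $\lambda$ makes the bits independent and fair. The ordinary integers form a countable, hence null, set, invariant under translations by integers; we discard it. Let $v(\omega)=\min\{s:\omega_s=1\}$, the exact power of $2$ dividing $\omega$; now $v(\omega-i)<\infty$ for every integer $i$.

**Lemma 3.** Let $(X,m)$ be $\sigma$-finite and let $\Pi_s$ ($s\ge0$) be positive operators on $L^p(m)$ with $\Pi_s\Pi_t=\Pi_{\max(s,t)}$ and $\|\Pi_s\|\le D$, $D\ge1$. On $L^p(\lambda\times m)=L^p(\lambda;L^p(m))$ put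
$$(Tf)(\omega)=\Pi_{v(\omega)}\,f(\omega-1).$$
Then $T$ is positive and $\sup_{n\ge0}\|T^n\|\le D$. If $0\le h\in L^p(m)$ and $f(\omega,x)=h(x)$, then for a.e. $(\omega,x)$ and every $s$ with $\omega_s=1$ there is $n$ with $2^s<n\le2^{s+1}$ and $A_nf(\omega,x)\ge\frac12(\Pi_sh)(x)$.

**Step 1: powers of $T$.** *Purpose: see that nestedness stops the norms from multiplying.* $T$ is well defined and positive, because on each of the countably many sets $\{v=s\}$ it applies one bounded positive operator $\Pi_s$ to a translate of $f$. Iterating, for $n\ge1$,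
$$(T^nf)(\omega)=\Pi_{v(\omega)}\Pi_{v(\omega-1)}\cdots\Pi_{v(\omega-n+1)}f(\omega-n)=\Pi_{m_n(\omega)}f(\omega-n),\qquad m_n(\omega)=\max_{0\le i<n}v(\omega-i). \tag{13}$$
Translation invariance of $\lambda$ gives $\|T^nf\|_p^p\le D^p\int\|f(\omega-n)\|_p^p\,d\lambda=D^p\|f\|_p^p$. For $n=0$ use $D\ge1$.

**Step 2: how long $m_n$ stays at $s$.** *Purpose: make each scale visible to the averages.* Let $\omega_s=1$ and $r=\sum_{i<s}\omega_i2^i\in[0,2^s)$.

* For $0\le i<r$, the residue of $\omega-i$ mod $2^s$ is $r-i\ne0$, so $v(\omega-i)<s$.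
* $\omega-r$ has its lowest nonzero bit at place $s$, so $v(\omega-r)=s$.
* For $r<i<r+2^s$ write $\omega-i=(\omega-r-2^s)+(2^s-(i-r))$. The first term is divisible by $2^{s+1}$, the second lies in $[1,2^s-1]$, so $v(\omega-i)<s$.

Hence $m_k(\omega)=s$ for all $k$ with $r+1\le k\le r+2^s$.

For instance, let $\omega\equiv6$ mod $8$ (bits $0,1,1$) and $s=2$, so $r=2$. The values $v(\omega-i)$ for $i=0,\dots,5$ are $1,0,2,0,1,0$, and $v(\omega-6)\ge3$; indeed $m_k=2$ exactly for $k=3,4,5,6$.

**Step 3: the averages.** *Purpose: turn a long stay into a lower bound.* For these $2^s$ values of $k$, (13) gives $T^kf(\omega,\cdot)=\Pi_sh$, as $f$ does not depend on $\omega$. Take $n=r+2^s+1\in(2^s,2^{s+1}]$. All terms of $A_nf$ are nonnegative, so $A_nf(\omega,\cdot)\ge\frac{2^s}n\Pi_sh\ge\frac12\Pi_sh$ a.e. on $X$. There are countably many $s$ and $n$, so by Fubini this holds for a.e. $(\omega,x)$ and every $s$ with $\omega_s=1$. $\square$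

**Nested contractions are not enough.** A familiar nested family is averaging over the blocks $[2^sj,2^s(j+1))$ in $\ell^p(\mathbb N_0)$: larger blocks win, and each operator is a contraction by Jensen's inequality. But if all $\Pi_s$ are positive contractions then $D=1$, so $T$ is a positive contraction and Theorem B(a) bounds its maximal function. The norms of the projections have to exceed $1$, which is why we need the $B_s$.

## 7. Powers of a logarithm in the maximal function

Take $X=J=\mathbb N_0$ with counting measure and $\Pi_s=B_s$. By Lemma 2, Lemma 3 applies with $D=1+\kappa$ and gives a positive $T$ with $\sup_n\|T^n\|\le1+\kappa$.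

**Proposition 4.** For this $T$, let $M\ge1$, $h=1_{[0,M)}$ and $f(\omega,k)=h(k)$. Then
$$\Big\|\max_{n\le2^M}A_nf\Big\|_p^p\ge\frac{2^{-p-1}}{1+\theta p}\,M^{\theta p}\,\|f\|_p^p. \tag{14}$$
In particular $T$ violates the DET.

**Proof.** *Purpose: at the point $k$, use scale $s=k$.* We have $\|f\|_p^p=M$. If $k<M$ and $\omega_k=1$, Lemma 3 with $s=k$ provides $n\le2^{k+1}\le2^M$, and by (12)
$$\max_{n\le2^M}A_nf(\omega,k)\ge\tfrac12(B_kh)(k)=\tfrac12U_{k+1}\ge\tfrac12(k+1)^\theta .$$
The event $\omega_k=1$ has probability $\frac12$, so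
$$\Big\|\max_{n\le2^M}A_nf\Big\|_p^p\ge2^{-p-1}\sum_{k<M}(k+1)^{\theta p}\ge2^{-p-1}\int_0^Mx^{\theta p}dx=\frac{2^{-p-1}}{1+\theta p}M^{\theta p}\cdot M .$$
As $M$ is arbitrary and $\theta>0$, no constant works in the DET. $\square$

**Proof of the lower bound in Theorem B(b).** *Purpose: choose $\theta$ close to $1/p$.* Given $0<\eta<1/p$, let $\theta=\frac1p-\eta$ and take the operator of Proposition 4. For $N\ge2$ let $M=\lfloor\log_2N\rfloor\ge\frac12\log_2N$. Since $2^M\le N$, (14) gives $K_N\ge2^{-1-1/p}(1+\theta p)^{-1/p}M^\theta\ge c(\log_2N)^{1/p-\eta}$, with $c=2^{-1-1/p-\theta}(1+\theta p)^{-1/p}$. With Section 3 this proves Theorem B(b). The last sentence of Theorem B(a) will follow once Theorem A is proved. $\square$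

## 8. Why this operator satisfies the PET

Proposition 4 already answers the question in the negative. It does not give Theorem A: for the operator of Section 7, $A_nf\to0$ a.e. for *every* $f\in L^p$. Indeed $m_n(\omega)\to\infty$, because among $\omega,\omega-1,\dots,\omega-2^s+1$ one is divisible by $2^s$. As soon as $m_n(\omega)>k$, (13) and Lemma 2(ii) give $T^nf(\omega,k)=(B_{m_n(\omega)}f(\omega-n))(k)=0$. A direct sum of such operators, with any parameters, behaves in the same way at each point. The point $k$ sees a large value at scale $s=k$, and after that nothing.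

What is needed is a set of points each of which sees large values at infinitely many scales. Partition $\mathbb N_0$ into consecutive finite intervals $I_1,I_2,\dots$ and let $y=(k_1,k_2,\dots)$ choose one $k_b\in I_b$ in each. Let $B_s$ now be the direct sum over $b$ of the operators (1) for $J=I_b$. A point $y$ should record the value $(B_sh)(s)$ when $s=k_b(y)$. The naive design adds the space $Y$ of all $y$, with the product $\nu$ of the uniform probabilities, and sets
$$\Pi_s(g,h)=(E_sg+F_sh,\ B_sh),\qquad(F_sh)(y)=1_{\{k_b(y)=s\}}(B_sh)(s)\quad(s\in I_b),$$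
with positive $E_s$ to be found. Nestedness requires
$$E_sF_th+F_sB_th=F_{\max(s,t)}h .$$
If $t\le s$, then $(B_sB_th)(s)=(B_sh)(s)$, so $F_sB_t=F_s$ and we need $E_sF_t=0$: *old records are erased*. If $t>s$, then $(B_sB_th)(s)=(B_th)(s)=0$, so we need $E_sF_t=F_t$: *records of later scales are kept*. These demands conflict. Taking $h=1_{\{t\}}$, for which $(B_th)(t)=1$, they read $E_s1_{\{k_b=t\}}=0$ for $t\le s$ and $E_s1_{\{k_b=t\}}=1_{\{k_b=t\}}$ for $t>s$, where $t\in I_b$. Let $s=\max I_1$. Summing the first over $t\in I_1$ gives $E_s1_Y=0$, so $E_s$ kills all bounded functions by positivity; but it must fix $1_{\{k_2=t\}}$ for $t\in I_2$. So one copy of $Y$ cannot work.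

The remedy is to use copies of $Y$ at levels $i=1,2,\dots$. Record number $b$ is written on the levels $i\le b$ only. Scale $s$ erases by *composition*: levels below a threshold read what is written at the threshold level, and the threshold is one more than the number of records already due. A record with number at most that count is not written there, so it disappears; a later record is written there, so it survives. Geometric weights on the levels keep the cost of this composition close to $1$.

## 9. The space with levels, and the proof of Theorem A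

**Step 1: parameters.** *Purpose: split $\varepsilon$ between the three ingredients.* Choose $\theta\in(0,1/p)$ with $\kappa\le\varepsilon/2$ (possible by Lemma 1), then $\Lambda>1$ with $(\frac\Lambda{\Lambda-1})^{1/p}\le1+\frac\varepsilon2$, then $\delta>0$ with $\delta(1+\kappa)\le\frac\varepsilon2$. Put $w_i=\Lambda^i$ and $W_b=\sum_{i=1}^bw_i$. Then
$$W_j=\frac{\Lambda(\Lambda^j-1)}{\Lambda-1}\le\frac\Lambda{\Lambda-1}\,w_j. \tag{15}$$
Choose even integers $M_b$ with
$$\delta\,2^{-b}\,W_b^{-1/p}(M_b/2)^\theta\ge b\qquad(b\ge1), \tag{16}$$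
and partition $\mathbb N_0$ into consecutive intervals $I_1,I_2,\dots$ with $|I_b|=M_b$.

**Step 2: the space.** *Purpose: room for the records.* Let $Y=\prod_{b\ge1}I_b$, with $\nu$ the product of the uniform probabilities, and write $y=(k_1(y),k_2(y),\dots)$, so $k_1(y)<k_2(y)<\cdots$. Let $X=\mathcal C\sqcup R$, where

* $\mathcal C=Y\times\{1,2,\dots\}$, and $Y\times\{i\}$ carries $w_i\nu$;
* $R=\mathbb N_0=\bigsqcup_bI_b$, and each point of $I_b$ has mass $W_b/M_b$.

This is a $\sigma$-finite measure $m$. Write elements of $L^p(X)$ as $(g,h)$ with $g\in L^p(\mathcal C)$, $h\in L^p(R)$.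

**Step 3: the operators.** *Purpose: carry out the plan of Section 8.* On $R$ let $B_s$ be the direct sum over $b$ of the operators (1) for $J=I_b$. If $s\in I_b$, this is $0$ on earlier blocks and the identity on later ones. The weight is constant on each block, so $B_sB_t=B_{\max(s,t)}$, $(B_sh)(k)=0$ for $k<s$, positivity, and $\|B_s\|\le1+\kappa$ on $L^p(R)$ all follow from Lemma 2 blockwise, and Lemma 2(iv) holds within the block containing $s$. Let
$$c_s(y)=\#\{b:k_b(y)\le s\},\qquad\sigma_s(y,i)=\big(y,\max(i,1+c_s(y))\big),$$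
$$(F_sh)(y,i)=1_{\{k_b(y)=s,\ i\le b\}}\,(B_sh)(s)\qquad(s\in I_b),$$
$$\Pi_s(g,h)=\big(g\circ\sigma_s+\delta F_sh,\ B_sh\big).$$
Positivity is clear.

**Step 4: norms.** *Purpose: $\|\Pi_s\|\le1+\varepsilon$.* In $g\circ\sigma_s$, the levels $1,\dots,1+c_s$ all read level $1+c_s$. Hence, by (15),
$$\|g\circ\sigma_s\|_p^p=\int_Y\Big(W_{1+c_s}|g(y,1+c_s)|^p+\sum_{j>1+c_s}w_j|g(y,j)|^p\Big)d\nu\le\frac\Lambda{\Lambda-1}\|g\|_p^p .$$
In particular $g\circ\sigma_s$ is well defined on classes. The set $\{k_b=s\}$ has $\nu$-measure $1/M_b$ and the levels $i\le b$ have total weight $W_b$, so $F_sh$ costs exactly what the point $s\in R$ carries: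
$$\|F_sh\|_p^p=|(B_sh)(s)|^p\,\frac{W_b}{M_b}\le\|B_sh\|_{L^p(R)}^p\le(1+\kappa)^p\|h\|_p^p .$$
Therefore
$$\|\Pi_s(g,h)\|\le\max\Big\{\Big(\frac\Lambda{\Lambda-1}\Big)^{1/p},\,1+\kappa\Big\}\|(g,h)\|+\delta(1+\kappa)\|h\|\le(1+\varepsilon)\|(g,h)\| .$$

**Step 5: nestedness.** *Purpose: $\Pi_s\Pi_t=\Pi_{\max(s,t)}$, so that Lemma 3 applies.* Expanding,
$$\Pi_s\Pi_t(g,h)=\big(g\circ\sigma_t\circ\sigma_s+\delta\,[(F_th)\circ\sigma_s+F_sB_th],\ B_sB_th\big).$$
The level of $\sigma_t(\sigma_s(y,i))$ is $\max(i,1+c_s(y),1+c_t(y))=\max(i,1+c_{\max(s,t)}(y))$, as $c_s$ is nondecreasing in $s$; so $\sigma_t\circ\sigma_s=\sigma_{\max(s,t)}$. Also $B_sB_t=B_{\max(s,t)}$. It remains to check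
$$(F_th)\circ\sigma_s+F_sB_th=F_{\max(s,t)}h. \tag{17}$$

*First term.* Let $t\in I_b$. Then $(F_th)(\sigma_s(y,i))=1_{\{k_b(y)=t,\ \max(i,1+c_s(y))\le b\}}(B_th)(t)$. When $k_b(y)=t$,
$$1+c_s(y)\le b\iff c_s(y)<b\iff k_b(y)>s\iff t>s,$$
the middle equivalence because the $k_b(y)$ increase with $b$. So the first term is $1_{\{t>s\}}F_th$.

*Second term.* It carries the factor $(B_sB_th)(s)=(B_{\max(s,t)}h)(s)$. If $t\le s$ this is $(B_sh)(s)$, and the term is $F_sh$. If $t>s$ it is $(B_th)(s)=0$, as $s<t$.

For $t>s$ the sum is $F_th+0$, and for $t\le s$ it is $0+F_sh$. In both cases (17) holds.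

**Step 6: the function $f$.** *Purpose: an $L^p$ function that is constant on blocks, since (12) rewards constants.* Let $T$ be the operator of Lemma 3 on $L^p(\lambda\times m)$ for these $\Pi_s$, with $D=1+\varepsilon$. It is positive and $\sup_n\|T^n\|\le1+\varepsilon$. Let $a_b=2^{-b}W_b^{-1/p}$, let $h=a_b$ on $I_b$, and $f(\omega,\cdot)=(0,h)$. Then $f\ge0$. The block $I_b$ has total mass $W_b$, so $\|f\|_p^p=\sum_ba_b^pW_b=\sum_b2^{-bp}<\infty$.

**Step 7: infinitely many good blocks.** *Purpose: almost every $(\omega,y)$ gets a large record infinitely often.* Let $G_b$ be the set of $(\omega,y)$ with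
$$k_b(y)-\min I_b+1\ge M_b/2\qquad\text{and}\qquad\omega_{k_b(y)}=1 .$$
The first condition allows $\frac{M_b}2+1$ of the $M_b$ equally likely positions; given $y$, the second has probability $\frac12$. So $(\lambda\times\nu)(G_b)\ge\frac14$. The set $G_b$ depends only on $k_b(y)$ and the bits $\omega_s$ with $s\in I_b$, so the $G_b$ are independent. By the second Borel–Cantelli lemma, a.e. $(\omega,y)$ lies in infinitely many $G_b$.

**Step 8: the lower bound.** *Purpose: read off the records.* Fix a level $i\ge1$. Let $(\omega,y)\in G_b$ with $b\ge i$, and $s=k_b(y)$, so $\omega_s=1$. By Lemma 3, for a.e. such point there is $n>2^s$ with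
$$A_nf(\omega,(y,i))\ge\tfrac12\,\Pi_s(0,h)(y,i)=\tfrac\delta2(F_sh)(y,i)=\tfrac\delta2(B_sh)(s),$$
because $k_b(y)=s$ and $i\le b$. As $h=a_b$ on $I_b$, (12) on the block $I_b$ and (16) give
$$\tfrac\delta2(B_sh)(s)=\tfrac\delta2\,a_b\,U_{s-\min I_b+1}\ge\tfrac\delta2\,a_b\,(M_b/2)^\theta\ge\tfrac b2 .$$
For a.e. $(\omega,y)$ this happens for infinitely many $b$, with $n>2^s$ and $s\ge\min I_b\to\infty$. Hence $\limsup_nA_nf(\omega,(y,i))=+\infty$ for a.e. $(\omega,y)$. Since $i$ was arbitrary, $\limsup_nA_nf=+\infty$ a.e. on $\mathbb Z_2\times\mathcal C$, a set of positive measure. This proves Theorem A, and with it the last sentence of Theorem B(a). $\blacksquare$
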